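# Placing binary words on a hypercube so that shifting moves them a bounded distance

## 1. One permutation of the words, and the Gray code

For $m\ge 1$ the hypercube $Q_m$ has vertex set $\{0,1\}^m$, and two vertices are adjacent iff they differ in exactly one coordinate. Distance in $Q_m$ is Hamming distance, written $\operatorname{dist}$.

**Definition (embedding, dilation, expansion).** A one-to-one embedding of a graph $G$ into $Q_m$ is an injective map $f:V(G)\to V(Q_m)$. Its dilation is $\max_{uv\in E(G)}\operatorname{dist}(f(u),f(v))$ and its expansion is $2^m/|V(G)|$. A family $\{G_n\}$ embeds one-to-one with constant dilation and expansion if there are constants $c,d$ such that every $G_n$ has a one-to-one embedding into some hypercube with expansion at most $c$ and dilation at most $d$.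

Expansion $1$ means that $f$ is a bijection onto the cube. We begin with a class of graphs for which this is easy: take a permutation $\sigma$ of $\{0,1\}^n$ and join each $x$ to $\sigma(x)$.

**Proposition 1.** For every permutation $\sigma$ of $\{0,1\}^n$ there is a bijection $h:\{0,1\}^n\to V(Q_n)$ with $\operatorname{dist}(h(x),h(\sigma(x)))\le 2$ for all $x$.

**Proof.** There is a list $\gamma_0,\gamma_1,\dots,\gamma_{2^n-1}$ of all vertices of $Q_n$ in which consecutive vertices are adjacent (a Gray code). For $n=1$ take $0,1$; given a list $\Gamma$ for $n-1$, take the words of $\Gamma$ preceded by $0$, and then the words of $\Gamma$ in reverse order preceded by $1$. Hence $\operatorname{dist}(\gamma_s,\gamma_t)\le|s-t|$.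

Split $\{0,1\}^n$ into the cycles of $\sigma$ and give each cycle of length $m$ its own block of $m$ consecutive places of the list. Inside a block with places $0,\dots,m-1$, put the elements $c_0,c_1,\dots,c_{m-1}$ of the cycle on the places $0,2,4,\dots$ in increasing order and then on the odd places in decreasing order, ending with $\dots,3,1$. Consecutive elements are at most $2$ places apart: this is clear along the even places and along the odd places; the largest even and the largest odd place differ by $1$; and $c_{m-1}$ is on place $1$ while $c_0$ is on place $0$ (if $m\ge2$). $\blacksquare$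

Here are the graphs that these notes are about.

**Definition (de Bruijn and shuffle-exchange graphs).** Both have vertex set $\{0,1\}^n$. In $DB_n$ the word $x_1x_2\cdots x_n$ is adjacent to $x_2\cdots x_nb$ for each $b\in\{0,1\}$. In $SE_n$ the word $x_1\cdots x_n$ is joined by an exchange edge to $x_1\cdots x_{n-1}\bar x_n$ and by a shuffle edge to $x_2\cdots x_nx_1$. Loops and multiple edges are ignored.

Both families have bounded degree. The graph $DB_n$ is the union of the graphs of two permutations, $x\mapsto x_2\cdots x_nx_1$ and $x\mapsto x_2\cdots x_n\bar x_1$, and $SE_n$ is the union of the first of these with the permutation $x\mapsto x_1\cdots x_{n-1}\bar x_n$. Proposition 1 handles each permutation alone with dilation $2$. What changes when one map $h$ must serve two permutations at once?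

Small cases first. The edges of $DB_2$ join all pairs except $\{00,11\}$. Any bijection to $Q_2$ has dilation at most $2$, and dilation $1$ is impossible because $00,01,10$ is a triangle while $Q_2$ is bipartite. For $n=3$ the identity map has dilation $3$, because of the edge $010\to101$. In $Q_3$ a dilation of $2$ just means that no edge is sent to an antipodal pair, so we need to pair the eight words into four non-adjacent pairs. The pairs $\{000,111\}$, $\{001,110\}$, $\{010,011\}$, $\{100,101\}$ are non-adjacent in $DB_3$: the out-neighbors of $000,001,010,011$ are $\{000,001\},\{010,011\},\{100,101\},\{110,111\}$, and those of $100,101,110,111$ are the same four sets in the same order. So the map that exchanges $011$ and $101$ and fixes all other words, which makes exactly these pairs antipodal, has dilation $2$.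

For general $n$ the identity is useless, since the shift changes all $n$ letters of $0101\cdots$. The method of Proposition 1 also fails, at a definite point. Suppose $h(x)=\gamma_{s(x)}$ with $s$ a bijection onto $\{0,\dots,2^n-1\}$, and we control dilation through a bound $|s(x)-s(x')|\le d$ along edges. Any two vertices of $DB_n$ are at distance at most $n$, because we can feed in the letters of the target word one by one. So the first and last place are at most $nd$ apart, $2^n-1\le nd$, and $d$ is not constant. A line does not have enough room; we must use the cube itself.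

## 2. The conjecture, and what will be proved

The paper "Efficient Embeddings of Trees in Hypercubes" (https://mathweb.ucsd.edu/~fan/mypaps/fanpap/108hyperembed.pdf) is the source of the problem. Two facts frame it. Every bounded-degree graph with an $O(1)$-separator, in particular every bounded-degree tree, embeds one-to-one in a hypercube of the same size with dilation $O(1)$. On the other hand, random graphs and expander-based bounded-degree graphs require dilation $\Omega(\log N)$ in any constant-expansion one-to-one embedding. The conjecture places our two families on the second side: *the shuffle-exchange and de Bruijn graphs cannot be embedded one-to-one into the hypercube with constant dilation and expansion.* It is false for both.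

From now on $V=\{0,1\}^n$, and $x\to x'$ means $x'=x_2\cdots x_nb$ for some $b\in\{0,1\}$.

**Theorem 2.** There is a constant $d$ such that for every $n\ge1$ there is a bijection $h:\{0,1\}^n\to V(Q_n)$ with $\operatorname{dist}(h(x),h(x'))\le d$ whenever $x\to x'$. Hence $DB_n$ embeds one-to-one in $Q_n$ with expansion $1$ and dilation at most $d$. The same $h$ embeds $SE_n$ with expansion $1$ and dilation at most $2d$.

The last sentence follows from the first. A shuffle edge is an edge or loop of $DB_n$ (take $b=x_1$), and the two ends of an exchange edge are both out-neighbors of $0x_1\cdots x_{n-1}$, so they are at distance at most $2$ in $DB_n$.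

Also, for $n<n_0$ any bijection has dilation less than $n_0$. So we may assume throughout that $n$ exceeds an absolute constant $n_0$, chosen so that the finitely many inequalities below that are marked "for large $n$" hold.

**Parameters.** We identify $V(Q_n)$ with $\mathbb F_2^n$ and write $B_r(y)$ for the Hamming ball, $x[a..b]=x_a\cdots x_b$, and $[n]=\{1,\dots,n\}$. Fix

- $r=14$, $\beta=|B_r(y)|$, $\eta=3/n^2$;
- $w=64$, $T=\lfloor n/8\rfloor$, $\ell=n-T+1$;
- $L=\lfloor n/4\rfloor$, $q=\lfloor L/4\rfloor$, $H=\lfloor n/16\rfloor$, $n_1=n-H$, $n_2=n_1-L+1$;
- $D=2688=64\cdot 42$.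

For large $n$ we have $(n/14)^{14}\le\binom n{14}\le\beta\le n^{14}$.

The plan is to give up injectivity at first. We look for a map $f:V\to\mathbb F_2^n$ that moves by a bounded amount along each $x\to x'$ and whose values are evenly spread at the scale of balls of radius $14$; then we correct it to a bijection. The correction is short and tells us how much evenness is needed, so it comes first.

## 3. An evenly spread map is near a bijection

**Proposition 3.** Let $n\ge3$, let $f:V\to\mathbb F_2^n$, and let $X_y=\#\{x\in V:f(x)\in B_r(y)\}$. If $(1-\eta)\beta\le X_y\le(1+\eta)\beta$ for all $y$, then there is a bijection $h:V\to\mathbb F_2^n$ with $\operatorname{dist}(h(x),f(x))\le r+1=15$ for all $x$.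

**Proof.** Join $x\in V$ to $y\in\mathbb F_2^n$ if $\operatorname{dist}(f(x),y)\le r+1$. A perfect matching of this bipartite graph is the desired $h$. Both sides have $2^n$ points, so by Hall's theorem it suffices that every nonempty $A\subseteq V$ has at least $|A|$ neighbors. Let $B=\{y:\operatorname{dist}(y,f(A))\le r\}$ and let $B^+$ be the set of points at distance at most $1$ from $B$. All of $B^+$ consists of neighbors of $A$, so we show $|B^+|\ge|A|$.

**Step 1: $B$ is almost large enough.** We count pairs $(x,y)$ with $\operatorname{dist}(f(x),y)\le r$; each $x$ lies in $\beta$ of them and each $y$ in $X_y$ of them. Pairs with $x\in A$ have $y\in B$, so $\beta|A|\le\sum_{y\in B}X_y\le(1+\eta)\beta|B|$. Pairs with $y\notin B$ have $x\notin A$, so $(1-\eta)\beta|B^c|\le\sum_{y\notin B}X_y\le\beta(2^n-|A|)$. Thus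
$$|A|\le(1+\eta)|B|,\qquad 2^n-|A|\ge(1-\eta)|B^c|.\tag{1}$$

**Step 2: one more step in the cube gains a factor $1+1/n$.** The characters $\chi_S(z)=(-1)^{\sum_{i\in S}z_i}$ are an orthogonal eigenbasis of the Laplacian of $Q_n$, with eigenvalues $2|S|$; the smallest nonzero one is $2$. Applying $\sum_{uv\in E}(F(u)-F(v))^2\ge2\big(\sum_uF(u)^2-2^{-n}(\sum_uF(u))^2\big)$ to the indicator $F$ of $B$, we find that at least $2(|B|-|B|^2/2^n)=2|B||B^c|/2^n\ge\min(|B|,|B^c|)$ edges join $B$ to $B^c$. Each vertex of $B^+\setminus B$ receives at most $n$ of them, so, as $1/n\ge3/n^2=\eta$ for $n\ge3$,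
$$|B^+\setminus B|\ge\tfrac1n\min(|B|,|B^c|)\ge\eta\min(|B|,|B^c|).\tag{2}$$

**Step 3: combine.** If $|B|\le2^{n-1}$, then $|B^+|\ge(1+\eta)|B|\ge|A|$ by (2) and (1). If $|B|>2^{n-1}$, then $2^n-|B^+|=|B^c|-|B^+\setminus B|\le(1-\eta)|B^c|\le2^n-|A|$. $\blacksquare$

So the goal is an $f$ that moves boundedly along $x\to x'$ and has all $X_y=(1\pm3/n^2)\beta$.

## 4. Random vectors attached to long factors

A shift changes every letter's position, but hardly changes the collection of factors (contiguous subwords) of a word. The following bookkeeping is used twice.

**Definition (counted set).** For a finite multiset $\mathcal A$ let $[\mathcal A]$ be the set of pairs $(a,k)$ with $1\le k\le$ the multiplicity of $a$ in $\mathcal A$.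

We have $|[\mathcal A]|=|\mathcal A|$. If one member of $\mathcal A$ is removed and one is added, then $[\mathcal A]$ loses at most one element and gains at most one: either nothing changes, or one multiplicity drops by one and another rises by one.

For $x\in V$ let $u_i=x[i..i+\ell-1]$ for $1\le i\le T$ (these are all the $\ell$-factors, since $T+\ell-1=n$), let $k_i=\#\{i'\le i:u_{i'}=u_i\}$, and let
$$K(x)=\{(u_i,k_i):1\le i\le T\}.$$
This is the counted set of the multiset of $\ell$-factors, so $|K(x)|=T$ for every $x$, even for $x=0^n$ where all factors coincide. If $x\to x'$, then $K(x')$ arises from $K(x)$ by removing at most one and adding at most one element. For instance, in the toy case $n=6$, $\ell=4$, the word $000001$ has $K=\{(0000,1),(0000,2),(0001,1)\}$, and its successor $000010$ has $K=\{(0000,1),(0001,1),(0010,1)\}$: one element out, one in.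

For every possible element $e$ let $v(e)\in\mathbb F_2^n$ be the sum of $w=64$ independent uniform standard basis vectors, independently over $e$. Put
$$\xi(x)=\sum_{e\in K(x)}v(e).$$
If $x\to x'$, then $\xi(x)$ and $\xi(x')$ differ by at most two vectors $v(e)$, so $\operatorname{dist}(\xi(x),\xi(x'))\le2w$, whatever the random choices are.

The first thing to try is $f=\xi$. Let $S_N$ denote the sum of $N$ independent uniform standard basis vectors; for each fixed $x$, $\xi(x)$ is distributed as $S_{wT}$. Since a basis vector chosen uniformly has expected $\chi_S$-value $1-2|S|/n$, Fourier inversion gives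
$$\Pr[S_N=z]=2^{-n}\sum_{S\subseteq[n]}\Big(1-\frac{2|S|}n\Big)^N\chi_S(z).\tag{3}$$
Let $\kappa(z)=2^n\Pr[S_{wT}=z]\ge0$; its average over $z$ is $1$. For $f=\xi$,
$$\mathbb E X_y=\sum_x\Pr[\xi(x)\in B_r(y)]=\sum_{y'\in B_r(y)}\kappa(y').$$
This should be close to $\beta\le n^{14}$, and it is not. At $y=0$ it is at least $\kappa(0)=\sum_S(1-2|S|/n)^{wT}$. All terms are nonnegative, as $wT$ is even. We have $wT\le8n$, and $1-t\ge e^{-2t}$ on $[0,\frac12]$ (the difference $1-t-e^{-2t}$ is concave, $0$ at $t=0$ and positive at $t=\frac12$). So each $S$ with $|S|=s\le n/4$ contributes at least $e^{-32s}$. With $s=\lfloor e^{-33}n\rfloor$ and $\binom ns\ge(n/s)^s\ge e^{33s}$ we get $\kappa(0)\ge e^{s}$, which is exponentially large in $n$. The ball around $0$ expects far too many points: the walk $S_{wT}$ with $O(n)$ steps has not mixed. Raising $w$ does not help: if $w$ is even and $wT\le\frac18n\ln n$, the same estimate with $s=30$ gives $\mathbb EX_0\ge(n/30)^{30}n^{-15}=n^{15}/30^{30}$, still too many. As $T\le n$, this forces $w$ to grow at least like $\frac18\ln n$, and with it the bound $2w$.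

So $\xi$ is not enough; its mean is wrong. But we may add a second map to it. Put
$$f(x)=g(x)+\xi(x)$$
with a map $g$ that does not depend on the $v(e)$. Then
$$\mathbb E X_y=\sum_{y'\in B_r(y)}\sum_x2^{-n}\kappa(y'+g(x))=\sum_{y'\in B_r(y)}Z_{y'},\qquad Z_y:=2^{-n}\sum_x\kappa(y+g(x)).\tag{4}$$
The task of $g$ is to make all $Z_y$ close to $1$. The task of $\xi$ is to make $X_y$ concentrate around its mean.

## 5. Repairing the mean with random bits on slow features

For this we want to attach to each word $x$ a list of $n$ features $\varphi_1(x),\dots,\varphi_n(x)$ of which only boundedly many change when $x\to x'$, and then let the $j$-th coordinate of $g(x)$ be a random bit depending on $\varphi_j(x)$. The features are constructed in Section 6; here is what we need from them.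

**Lemma 5 (statement; proof in Section 6).** There are a finite set $\Phi$ and functions $\varphi_1,\dots,\varphi_n:V\to\Phi$ such that

(a) if $x\to x'$, then $\varphi_j(x)\ne\varphi_j(x')$ for at most $D$ indices $j$;

(b) for all $j\in[n]$ and $e\in\Phi$, $\Pr_x[\varphi_j(x)=e]\le\varepsilon:=4n2^{-3n/16}$, where $x$ is uniform in $V$.

**Lemma 4.** There is $g:V\to\mathbb F_2^n$ with $\operatorname{dist}(g(x),g(x'))\le D$ for $x\to x'$ and $Z_y\in[1-n^{-2},1+n^{-2}]$ for all $y\in\mathbb F_2^n$.

The tool is McDiarmid's inequality: if $F$ is a function of independent random variables and changing the $i$-th variable changes $F$ by at most $c_i$, then $\Pr[|F-\mathbb EF|\ge t]\le2\exp(-2t^2/\sum_ic_i^2)$.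

Why do we not use $g$ alone, with no noise at all? Then $\kappa$ would be $2^n$ times the indicator of $0$, a single bit could change $Z_y$ by as much as $2^n\Pr_x[\varphi_j(x)=e]$, and the bound that (b) gives for $\sum c^2$ is $4^nn\varepsilon$, which is exponentially large: the inequality yields nothing. The noise smooths the problem, because $\kappa$ is bounded by a small exponential.

**Proof of Lemma 4 from Lemma 5.**

**Step 1: bound $\kappa$.** By (3), and because $wT$ is even so that the terms for $|S|=s$ and $|S|=n-s$ agree,
$$\kappa(z)\le\sum_S\Big(1-\frac{2|S|}n\Big)^{wT}\le2\sum_{s\le n/2}\binom ns\rho^s\le2(1+\rho)^n\le2e^{\rho n}=:\kappa^*,\qquad\rho=e^{-2wT/n}.$$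
As $T\ge n/16$ we have $\rho\le e^{-8}$, so $2\rho<0.001<\frac{\ln2}{16}$ and $(\kappa^*)^2=4e^{2\rho n}\le4\cdot2^{n/16}$.

**Step 2: define $g$ at random.** Let $\alpha_j(e)$, $j\in[n]$, $e\in\Phi$, be independent uniform bits, and let the $j$-th coordinate of $g(x)$ be $\alpha_j(\varphi_j(x))$. By Lemma 5(a), $\operatorname{dist}(g(x),g(x'))\le D$ for $x\to x'$, always. For fixed $x$ the coordinates use different bits, so $g(x)$ is uniform on $\mathbb F_2^n$, and $\mathbb E\kappa(y+g(x))=2^{-n}\sum_z\kappa(z)=1$. Hence $\mathbb EZ_y=1$.

**Step 3: concentration for each $y$.** Changing the bit $\alpha_j(e)$ affects only the words with $\varphi_j(x)=e$, and each term changes by at most $\kappa^*$. So $Z_y$ changes by at most $c_{j,e}=\Pr_x[\varphi_j(x)=e]\,\kappa^*$. For each $j$ the probabilities sum to $1$ over $e$ and are at most $\varepsilon$, so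
$$\sum_{j,e}c_{j,e}^2\le n\varepsilon(\kappa^*)^2\le n\cdot4n2^{-3n/16}\cdot4\cdot2^{n/16}=16n^22^{-n/8}.$$
McDiarmid's inequality with $t=n^{-2}$ gives $\Pr[|Z_y-1|\ge n^{-2}]\le2\exp(-2^{n/8}/(8n^6))$. For large $n$ this is less than $2^{-n}$, so the union bound over the $2^n$ values of $y$ leaves a choice of bits that works for all $y$. $\blacksquare$

## 6. Features that change at a bounded rate

We now prove Lemma 5. A natural feature is a min-hash of the set of factors: order all factors at random and record the smallest one that occurs in $x$. A shift changes a set of about $n$ factors by two elements, so each feature changes with probability $O(1/n)$, and on average $O(1)$ of the $n$ features change. We shall see where "on average" is not good enough, and how a queue repairs it.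

**Step 1: types, and a stock of elements.** The purpose is to attach to a window a set of fixed size that changes slowly. A word $u$ has period $\delta\ge1$ if $u_i=u_{i+\delta}$ whenever both letters exist. Call $u\in\{0,1\}^L$ *periodic* if it has a period at most $q$. For a word of length at least $L$, a position $p$ at which a factor of length $L$ starts is *bad* if that factor is periodic. A bad position has type $*$; any other position has as its type the factor itself. For $z\in\{0,1\}^{n_1}$ let $K'(z)$ be the counted set of the multiset of types of its $n_2$ positions; so $|K'(z)|=n_2$. Let $\Phi$ be the finite set of all possible elements $(\tau,k)$.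

A toy example with $L=4$, $q=1$, where periodic means constant: the window $0000011$ has types $*,*,0001,0011$, so $K'=\{(*,1),(*,2),(0001,1),(0011,1)\}$. Sliding by one letter to $0000110$ gives $\{(*,1),(0001,1),(0011,1),(0110,1)\}$.

**Step 2: a word remembers its past windows.** We use windows shorter than $x$, so that $x$ contains a history. For $x\in V$ and $0\le i\le H$ let
$$z_i=z_i(x)=x[H-i+1..H-i+n_1].$$
So $z_0$ is the last window, and $z_i$ is the window $i$ shifts ago. The transition $z_i\to z_{i-1}$ drops position $H-i+1$ of $x$ and adds position $H-i+n_2+1$; it removes at most one element from $K'$ and adds at most one. If $x\to x'$, then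
$$z_{i+1}(x')=z_i(x)\qquad(0\le i\le H-1).\tag{5}$$

**Step 3: over the history, each element enters or leaves few times.** Say that $e$ toggles at transition $i\in[1,H]$ if it lies in exactly one of $K'(z_i),K'(z_{i-1})$. We claim that *each $e\in\Phi$ toggles at most $42$ times.*

*Case $e=(u,k)$ with $u$ not periodic.* Two occurrences of $u$ in $x$ at distance $\delta\le q$ would overlap and give $u$ the period $\delta$. So occurrences are at least $q+1$ apart. As $q+1\ge L/4\ge n/20$ for large $n$, there are at most $\frac{n-L}{q+1}+1\le21$ of them. Each is dropped at most once and added at most once, so the count of $u$ changes at most $42$ times, and $e$ toggles only when it changes.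

*Case $e=(*,k)$.* We use the theorem of Fine and Wilf in the following form: a word of length at least $\delta_1+\delta_2$ with periods $\delta_1,\delta_2$ has period $\gcd(\delta_1,\delta_2)$. To see it, let $\delta_1<\delta_2$ and let the word be $t_1\cdots t_m$, with $i$ and $i+\delta_2-\delta_1$ in $[1,m]$. If $i+\delta_2\le m$, then $t_i=t_{i+\delta_2}=t_{i+\delta_2-\delta_1}$. Otherwise $i>m-\delta_2\ge\delta_1$ and $t_i=t_{i-\delta_1}=t_{i-\delta_1+\delta_2}$. So $\delta_2-\delta_1$ is a period, $m\ge\delta_1+(\delta_2-\delta_1)$, and Euclid's algorithm finishes.

Let $p<p'$ be bad positions of $x$ with $p'-p\le L/2$, and let $\delta_1,\delta_2\le q$ be periods of the two factors. They overlap in the block $x[p'..p+L-1]$, of length at least $L/2\ge2q\ge\delta_1+\delta_2$, so the block has period $\gamma=\gcd(\delta_1,\delta_2)$. Every index of the first factor is congruent mod $\delta_1$ to an index of the block, where the same letter stands; since $\gamma\mid\delta_1$, the letters of the first factor depend only on the index mod $\gamma$. The same holds for the second factor. The two dependences agree because the block, of length at least $\gamma$,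 meets all residues. So $x[p..p'+L-1]$ has period $\gamma\le q$, and *all positions between $p$ and $p'$ are bad*. Consequently the right end of a maximal interval of bad positions and the left end of the next one are more than $L/2$ apart. So the right ends are more than $L/2$ apart, and there are at most $\frac{n-L}{L/2}+1\le10$ maximal intervals for large $n$.

As $i$ runs from $H$ to $1$, the dropped position runs through consecutive positions of $x$, and so does the added one. So each of the indicators "the dropped position is bad", "the added position is bad" changes value at most $20$ times. The transitions split into at most $41$ consecutive blocks on which both indicators are constant. On such a block the number of bad positions in the window changes by the same amount in every transition, hence is monotone, and $(*,k)$ toggles at most once. This proves the claim.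

The common type $*$ is needed. If periodic factors kept their own types, take $L$ even, $n_2$ odd, $x=0101\cdots$ and $u=(01)^{L/2}$. The count of $u$ in the window is $(n_2+1)/2$ when the window starts at an odd position and $(n_2-1)/2$ otherwise, so $(u,(n_2+1)/2)$ would toggle at all $H$ transitions. With the type $*$, this word has $K'(z_i)=\{(*,1),\dots,(*,n_2)\}$ for all $i$.

**Step 4: min-hash, and the total number of changes over the history.** For each $j\in[n]$ let $\theta_j:\Phi\to[0,1]$ have independent uniform values, independently over $j$; almost surely they are distinct. Let $\Psi_j(z)$ be the element of $K'(z)$ with the smallest $\theta_j$. Let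
$$a_i(x)=\#\{j:\Psi_j(z_i)\ne\Psi_j(z_{i-1})\}\qquad(1\le i\le H).$$
We claim that the $\theta_j$ can be fixed so that
$$\sum_{i=1}^Ha_i(x)\le DH\qquad\text{for every }x\in V.\tag{6}$$

Fix $x$. Let $N_j=\#\{i\in[1,H]:\Psi_j(z_i)\ne\Psi_j(z_{i-1})\}$, so that $\sum_ia_i(x)=\sum_jN_j$. Let $M=\bigcap_iK'(z_i)$ and $R=\bigcup_iK'(z_i)\setminus M$. At most $H$ elements of $K'(z_H)$ are ever removed, so $|M|\ge n_2-H>0$. Each element of $R$ toggles at least once, and there are at most $2H$ toggles in all, so $|R|\le2H$.

Suppose $\Psi_j(z_i)\ne\Psi_j(z_{i-1})$. If both minimizers lay in both sets, they would be equal; so at least one of them lies in only one of the two sets and toggles at transition $i$. It is not in $M$, so it is in $R$; and as the minimizer of a set containing $M$ it has hash less than $\min_M\theta_j$. Since each element toggles at most $42$ times,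
$$N_j\le42\,Q_j,\qquad Q_j=\#\{e\in R:\theta_j(e)<\min_M\theta_j\}.$$
The event $Q_j\ge s$ says that the first $s$ elements of $R\cup M$ in a uniformly random order are all in $R$. Therefore
$$\Pr[Q_j\ge s]\le\Big(\frac{|R|}{|R|+|M|}\Big)^s\le\Big(\frac{2H}{n_2+H}\Big)^s\le6^{-s},$$
because the ratio increases with $|R|$ and decreases with $|M|$, and $n_2+H=n-L+1\ge3n/4$, $2H\le n/8$. So $\mathbb E3^{Q_j}=1+\sum_{s\ge1}(3^s-3^{s-1})\Pr[Q_j\ge s]\le1+\frac23\sum_{s\ge1}2^{-s}=\frac53\le2$. The $Q_j$ are independent over $j$, and $DH/42=64H\ge2n$ since $H\ge n/32$. Markov's inequality gives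
$$\Pr\Big[\sum_jN_j>DH\Big]\le\Pr\Big[\sum_jQ_j>\frac{DH}{42}\Big]\le2^n3^{-DH/42}\le2^n9^{-n}.$$
The expected number of $x$ violating (6) is at most $4^n9^{-n}<1$, so some choice of the $\theta_j$ satisfies (6). Fix it.

**Step 5: why $\varphi_j(x)=\Psi_j(z_0)$ does not do.** This choice would need a bound on $a_1(x)$ for each $x$, not on the sum (6). If $K'(z_1)\ne K'(z_0)$, the two sets differ by one element each way, and $\Psi_j$ changes iff the smallest of the $n_2+1$ elements of the union is one of these two. So with random $\theta_j$, $a_1(x)$ is binomial with parameters $n$ and $2/(n_2+1)$. Since $n_2\sim\frac{11}{16}n$, it converges to a Poisson variable with mean $32/11$, which exceeds any given constant with positive probability. And $K'(z_1)=K'(z_0)$ is rare: it requires the dropped and added positions to be both bad, which has probability at most $2^{q+1-L}$, or to carry equal factors, which has probability $2^{-L}$ as the two positions are $n_2\ge L$ apart. So in expectation a positive proportion of all words violates $a_1(x)\le D$. Single steps cannot be controlled; only sums over $\Omega(n)$ steps have failure probability below $2^{-n}$.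

What saves us is that a change does not have to be displayed at once. Let changes wait in a queue and carry out at most $D$ of them per shift. For example, with $D=2$ and arrivals $5,0,0,1$ the queue lengths are $3,1,0,0$. The queue has to be a function of $x$ alone, and $x$ only remembers $H$ steps; the bound (6) is just what makes this memory suffice.

**Step 6: the queue.** Put
$$B(x)=\max_{0\le h\le H}\Big(\sum_{i=1}^ha_i(x)-Dh\Big)\ge0.$$
By (6) the term $h=H$ is at most $0$, the term for $h=0$. So
$$B(x)=\max_{0\le h\le H-1}\Big(\sum_{i=1}^ha_i(x)-Dh\Big)\le\sum_{i\le H-1}a_i(x).\tag{7}$$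
An *event* of $x$ is a pair $(i,j)$ with $1\le i\le H$ and $\Psi_j(z_i)\ne\Psi_j(z_{i-1})$; there are $a_i(x)$ events with first entry $i$. Call $(i,j)$ *more recent* than $(i',j')$ if $i<i'$, or $i=i'$ and $j>j'$. The $B(x)$ most recent events are *pending*. By (7) there are at least $B(x)$ events with $i\le H-1$, so all pending events have $i\le H-1$. Define
$$\varphi_j(x)=\begin{cases}\Psi_j(z_0)&\text{if no event of }j\text{ is pending},\\ \Psi_j(z_i)&\text{if }(i,j)\text{ is the oldest pending event of }j.\end{cases}$$
In words, $\varphi_j$ shows the value from before its oldest change that has not yet been carried out.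

**Step 7: proof of (a).** Let $x\to x'$. By (5), $a_{i+1}(x')=a_i(x)$ for $1\le i\le H-1$; the event $(i,j)$ of $x$ with $i\le H-1$ becomes the event $(i+1,j)$ of $x'$, with the order of recency preserved; and there are $a_1(x')$ new events $(1,j)$, more recent than all others. Splitting off $h'=0$ and writing $h'=h+1$ in the maximum for $x'$, and then using (7),
$$B(x')=\max\Big(0,\;a_1(x')-D+\max_{0\le h\le H-1}\Big(\sum_{i\le h}a_i(x)-Dh\Big)\Big)=\max\big(0,\,B(x)+a_1(x')-D\big).$$
The events pending at $x$ (all with $i\le H-1$, so all still present) together with the new ones are the $B(x)+a_1(x')$ most recent events of $x'$. The events pending at $x'$ are the $B(x')$ most recent ones, and $B(x)+a_1(x')-D\le B(x')\le B(x)+a_1(x')$. So at most $D$ events are *processed*, that is, belong to the former set but not to the latter. It remains to show that $\varphi_j(x')=\varphi_j(x)$ if $j$ has no processed event.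

- If $j$ has an event pending at $x$, its oldest one $(i,j)$ becomes $(i+1,j)$, is still pending, and is still the oldest pending event of $j$. Then $\varphi_j(x')=\Psi_j(z_{i+1}(x'))=\Psi_j(z_i(x))=\varphi_j(x)$.
- If $j$ has none pending at $x$ but has a new event, then $(1,j)$ is pending at $x'$ and is the only pending event of $j$, so $\varphi_j(x')=\Psi_j(z_1(x'))=\Psi_j(z_0(x))=\varphi_j(x)$.
- If $j$ has neither, then nothing of $j$ is pending at $x'$, and since there is no new event, $\varphi_j(x')=\Psi_j(z_0(x'))=\Psi_j(z_1(x'))=\Psi_j(z_0(x))=\varphi_j(x)$.

**Step 8: proof of (b).** In every case $\varphi_j(x)=\Psi_j(z_i(x))\in K'(z_i(x))$ for some $i$. If this is $(u,k)$ with $u$ nonperiodic, then $x$ contains $u$, which has probability at most $n2^{-L}\le2n2^{-n/4}\le\varepsilon$. If it is $(*,k)$, then $x$ contains a periodic factor of length $L$. A periodic word is determined by a period $\delta\le q$ and its first $\delta$ letters, so there are fewer than $2^{q+1}$ of them, and the probability is at most $n2^{q+1-L}\le n2^{1-3L/4}\le4n2^{-3n/16}=\varepsilon$, using $q\le L/4$ and $L\ge(n-3)/4$. This proves Lemma 5, and with it Lemma 4.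 $\blacksquare$

From now on fix $g$ as in Lemma 4. With $f=g+\xi$ we have, for all choices of the $v(e)$,
$$\operatorname{dist}(f(x),f(x'))\le D+2w\qquad(x\to x').\tag{8}$$

## 7. Few words share factors with a given set

The mean of $X_y$ is right by (4). For concentration, the enemy is dependence: $\xi(x)$ and $\xi(x')$ are dependent if $K(x)$ and $K(x')$ meet. Suppose some vectors $v(e)$, $e\in U$, are already known. A word $x$ with $K(x)$ meeting $U$ in all but $a$ elements has only $a$ fresh vectors left. There may be $2^a$ or so such words, but the chance that $f(x)$ lands in a given ball should be much smaller than $2^{-a}$, since each fresh vector is a sum of $64$ random steps. This trade-off is the content of the next two lemmas.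

For $0\le a\le T$ let $\hat p_a=\max_z\Pr[S_{wa}\in B_r(z)]$. It is nonincreasing in $a$: condition on the additional summands.

**Lemma 6.** For large $n$, $2^a\hat p_a\le1$ for $0\le a\le T$.

**Proof.** For $a=0$ this is trivial. For even $N$ let $\gamma_N=\Pr[S_N=0]$.

**Step 1: the origin is the most likely point.** Split $S_N$ into two independent halves. By Cauchy–Schwarz,
$$\Pr[S_N=z]=\sum_y\Pr[S_{N/2}=y]\Pr[S_{N/2}=z-y]\le\sum_y\Pr[S_{N/2}=y]^2=\gamma_N.$$
Hence $\hat p_a\le\beta\gamma_{64a}\le n^{14}\gamma_{64a}$. Conditioning on the last two steps also gives $\gamma_{N+2}\le\max_z\Pr[S_N=z]=\gamma_N$.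

**Step 2: bound the return probability.** If $S_N=0$, every basis vector is used an even number of times, so the $N$ indices can be perfectly matched with equal symbols in each pair. There are $(N-1)!!$ matchings and $n^{N/2}$ ways to choose the symbols, so $\gamma_N\le(N-1)!!\,n^{N/2}/n^N\le(N/n)^{N/2}$.

**Step 3: three ranges of $a\ge1$.**

- If $64a\le\sqrt n$, then $\gamma_{64a}\le n^{-16a}$, and $2^a\hat p_a\le2^an^{14-16a}\le(2/n^2)^a\le1$.
- If $\sqrt n<64a\le n/4$, then $\gamma_{64a}\le4^{-32a}=2^{-64a}$, and $2^a\hat p_a\le n^{14}2^{-63a}\le1$ for large $n$, since $63a>\frac{63}{64}\sqrt n$.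
- If $64a>n/4$, put $N_0=2\lfloor n/8\rfloor\le n/4$. By monotonicity $\gamma_{64a}\le\gamma_{N_0}\le4^{-N_0/2}=2^{-N_0}\le2^{2-n/4}$, while $2^a\le2^T\le2^{n/8}$. So $2^a\hat p_a\le4n^{14}2^{-n/8}\le1$ for large $n$. $\blacksquare$

**Lemma 7.** Let $U$ be a set of at most $nT$ elements, and let $m_U(x)=|K(x)\setminus U|$. Then
$$\sum_{x:\,K(x)\cap U\ne\emptyset}\hat p_{m_U(x)}\le\Omega:=n^6.$$

**Proof.** For $x$ in the sum let $i_1\le i_2$ be the least and the greatest $i$ with $(u_i,k_i)\in U$. Since $i_2-i_1<T\le\ell$, the two factors $u_{i_1},u_{i_2}$ together cover $x[i_1..i_2+\ell-1]$ without a gap. So $x$ is determined by $i_1$, $i_2$, the two elements of $U$ that give these factors (at most $|U|^2$ choices), and the remaining letters, whose number is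
$$a=(i_1-1)+(n-i_2-\ell+1)=(i_1-1)+(T-i_2).$$
The elements $(u_i,k_i)$ with $i<i_1$ or $i>i_2$ are $a$ distinct elements of $K(x)\setminus U$, so $m_U(x)\ge a$ and $\hat p_{m_U(x)}\le\hat p_a$. By Lemma 6 the sum is at most
$$\sum_{i_1\le i_2}|U|^2\,2^a\hat p_a\le T^2(nT)^2\le n^6.\qquad\blacksquare$$

## 8. High moments of the ball counts

**Lemma 8.** For large $n$ there is a choice of the vectors $v(e)$ such that $(1-\eta)\beta\le X_y\le(1+\eta)\beta$ for all $y$, where $X_y=\#\{x:f(x)\in B_r(y)\}$ and $\eta=3/n^2$.

**Proof.** Fix $y$. Let $I_x$ be the indicator of $f(x)\in B_r(y)$, $p_x=\mathbb EI_x$, and $\mu=\mu_y=\sum_xp_x=\mathbb EX_y$. By (4) and Lemma 4,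
$$(1-n^{-2})\beta\le\mu\le(1+n^{-2})\beta,\tag{9}$$
so $\mu\ge\beta/2\ge\Omega$ for large $n$. We need a failure probability below $2^{-n}$ for each $y$, so we take a moment of order about $n$: let $k=2\lfloor n/2\rfloor$, an even number at most $n$, and expand
$$\mathbb E(X_y-\mu)^k=\sum_{(x_1,\dots,x_k)\in V^k}\mathbb E\prod_{i=1}^k(I_{x_i}-p_{x_i}).$$

**Step 1: which tuples contribute.** For a tuple, form a graph on $[k]$ by joining $i$ and $i'$ if $K(x_i)\cap K(x_{i'})\ne\emptyset$ (in particular if $x_i=x_{i'}$). If $i$ is isolated, $I_{x_i}$ depends on vectors $v(e)$ that no other factor uses, so $I_{x_i}-p_{x_i}$ is independent of the rest and the term is $0$. In all other tuples every component has at least two vertices, and there are at most $k/2$ components.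

**Step 2: bound one term.** List $[k]$ in an order $\omega$ that goes through the components one after another, in such a way that in each component every vertex except the first, called the *root*, is adjacent to an earlier one. Let $m_i$ be the number of elements of $K(x_i)$ that occur in no $K(x_{i'})$ with $i'$ earlier in $\omega$. We claim
$$\Big|\mathbb E\prod_i(I_{x_i}-p_{x_i})\Big|\le\sum_{Q\subseteq[k]}\Big(\prod_{i\notin Q}p_{x_i}\Big)\Pr[I_{x_i}=1\ \forall i\in Q]\le2^k\prod_{i\text{ root}}p_{x_i}\prod_{i\text{ non-root}}\hat p_{m_i}.$$
The first inequality is the expanded product with the triangle inequality. For the second, fix $Q$ and reveal the vectors word by word in the order $\omega$: at the turn of $i$, reveal those $v(e)$, $e\in K(x_i)$, that are not yet known. There are $m_i$ of them. Given the past, $f(x_i)$ is a known vector plus a fresh copy of $S_{wm_i}$, so the conditional probability of $I_{x_i}=1$ is at most $\hat p_{m_i}$. If $i$ is a root, all earlier vertices lie in other components, all $T$ elements of $K(x_i)$ are fresh, and the conditional probability equals $p_{x_i}$. Multiplying over $i\in Q$ bounds $\Pr[I_{x_i}=1\ \forall i\in Q]$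 by the corresponding product. For the non-roots $i\notin Q$ we use $p_{x_i}\le\hat p_T\le\hat p_{m_i}$. So each of the $2^k$ summands is at most the product on the right.

**Step 3: sum over all tuples.** Each contributing tuple has some order $\omega$ (at most $k!$ choices) and a set $C$ of places of the roots in this order, with $|C|\le k/2$. Fix $\omega$ and $C$, and sum the product from Step 2 over the words, from the last place to the first, with the earlier words fixed. At a root place, summing $p_x$ over all $x$ gives at most $\mu$. At a non-root place, let $U$ be the union of the earlier sets $K$; then $|U|\le kT\le nT$, the word must satisfy $K(x)\cap U\ne\emptyset$, and $m_i=m_U(x)$. So Lemma 7 bounds the sum by $\Omega$. Hence, since $\mu\ge\Omega$ gives $\mu^{|C|}\Omega^{k-|C|}\le(\mu\Omega)^{k/2}$ for $|C|\le k/2$,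
$$\mathbb E(X_y-\mu)^k\le2^k\,k!\sum_{|C|\le k/2}\mu^{|C|}\Omega^{k-|C|}\le4^kk^k(\mu\Omega)^{k/2}.$$

**Step 4: Markov and the union bound.** With $k\le n$, $\Omega=n^6$, and $\mu\ge\beta/2\ge\frac12(n/14)^{14}$,
$$\Pr\big[|X_y-\mu|\ge\mu/n^2\big]\le\frac{n^{2k}\,4^kk^k(\mu\Omega)^{k/2}}{\mu^k}=\Big(\frac{16k^2n^4\Omega}{\mu}\Big)^{k/2}\le\Big(\frac{16n^{12}}{\beta/2}\Big)^{k/2}\le\Big(\frac{32\cdot14^{14}}{n^2}\Big)^{k/2}.$$
This is where the radius $14$ is used: $\beta$ has to beat $n^{12}$. For large $n$ the base is at most $1/64$, and as $k\ge n-1$ the bound is at most $8^{-(n-1)}$. Over the $2^n$ values of $y$ these add up to at most $8\cdot4^{-n}<1$. So some choice of the $v(e)$ has $|X_y-\mu_y|\le\mu_y/n^2$ for all $y$. With (9), $X_y/\beta$ lies between $(1-n^{-2})^2\ge1-3n^{-2}$ and $(1+n^{-2})^2\le1+3n^{-2}$. $\blacksquare$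

## 9. The bijection and its constant

**Proof of Theorem 2.** Let $n\ge n_0$. Take $g$ from Lemma 4 and the vectors $v(e)$ from Lemma 8, so that $f=g+\xi$ satisfies the hypothesis of Proposition 3. This gives a bijection $h:V\to\mathbb F_2^n$ with $\operatorname{dist}(h(x),f(x))\le15$ for all $x$. For $x\to x'$, by (8),
$$\operatorname{dist}(h(x),h(x'))\le15+(D+2w)+15=2688+128+30=2846.$$
With the remark on $n<n_0$ from Section 2, $d=\max(2846,n_0)$ works for every $n\ge1$. The statements on $DB_n$ and $SE_n$ follow as explained after Theorem 2. $\blacksquare$

All randomness served to prove existence; for each $n$ the map $h$ is a fixed bijection. So the conjecture is false for $\{DB_n\}$ and for $\{SE_n\}$, with $c=1$ in both cases and with the same $h$ for both families.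

## 10. Bounded walks, and odd cycles

**Proposition 9.** With $h$ and $d$ as in Theorem 2, $\operatorname{dist}(h(x),h(y))\le d\cdot\operatorname{dist}_{DB_n}(x,y)$ for all $x,y\in V$. Hence, for every fixed $s$, every graph on $\{0,1\}^n$ whose edges join words at $DB_n$-distance at most $s$ embeds in $Q_n$ with expansion $1$ and dilation at most $sd$.

**Proof.** Apply the triangle inequality along a shortest path in $DB_n$; each of its edges is $x\to x'$ in one of the two directions. $\blacksquare$

For example, let $s\mid n$ and consider the de Bruijn graph with alphabet $\{0,1\}^s$ and word length $n/s$. One of its edges shifts by $s$ bits, which is a walk of $s$ steps in $DB_n$, so the proposition applies.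

**Proposition 10.** Dilation $1$ is impossible, at any expansion, for $DB_n$ with $n\ge2$ and for $SE_n$ with $n\ge3$ odd.

**Proof.** An injective map of dilation $1$ sends edges to edges, so it makes the graph a subgraph of a hypercube, which is bipartite (by the parity of the number of ones). But $DB_n$ with $n\ge2$ contains a triangle: the three length-$n$ factors of $001001001\cdots$ starting at places $1,2,3$ are distinct, as they begin with $00$, $01$, $10$, and each is followed by the next, cyclically, under $\to$. In $SE_n$ the $n$ rotations of $0^{n-1}1$ are distinct and form, along shuffle edges, a cycle of length $n$, which is odd. $\blacksquare$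

So for these graphs the optimal constant dilation is at least $2$; its exact value is not determined here.
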